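# A self-dual tower of pairings and a small profinite group that is not abelian-by-finite

## 1. Two towers that absorb each other's duals

Fix a prime $p$, let $F=\mathbb F_p$, and write $V^*$ for the dual of a finite $F$-space $V$. We build three sequences of finite $F$-spaces. Start with
$$X_0=Y_0=F,\qquad W_0=0,$$
and put
$$X_{n+1}=X_n\oplus Y_n^*,\qquad Y_{n+1}=Y_n\oplus X_n^*,\qquad W_{n+1}=W_n\oplus F .$$
So $W_n=F^n$. The maps from level $n+1$ to level $n$ are the projections onto the first summands. An element of $X_{n+1}$ is a pair $(x,\eta)$: an old vector $x\in X_n$ together with an arbitrary linear functional $\eta$ on the old space $Y_n$. Symmetrically, an element of $Y_{n+1}$ is a pair $(y,\xi)$ with $y\in Y_n$ and $\xi\in X_n^*$. New coordinates of one tower evaluate on old coordinates of the other, and this gives a bilinear form at each level: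
$$\gamma_{n+1}:X_{n+1}\times Y_{n+1}\to F,\qquad \gamma_{n+1}\big((x,\eta),(y,\xi)\big)=\eta(y)+\xi(x). \tag{1}$$
We stack these forms. Let $\beta_0=0$, and let $\beta_{n+1}:X_{n+1}\times Y_{n+1}\to W_{n+1}$ be
$$\beta_{n+1}\big((x,\eta),(y,\xi)\big)=\Big(\beta_n(x,y),\ \gamma_{n+1}\big((x,\eta),(y,\xi)\big)\Big). \tag{2}$$
Each $\beta_n$ is bilinear, and by (2) the $\beta_n$ are compatible with the projections. So we may pass to the limit:
$$X=\varprojlim X_n,\quad Y=\varprojlim Y_n,\quad W=\varprojlim W_n=F^{\{1,2,\dots\}},\quad \beta=\varprojlim\beta_n:X\times Y\to W .$$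
Write $x|_n$ for the image of $x$ at level $n$, and $z^{(n)}$ for the $n$-th coordinate of $z\in W$. Then $\beta(x,y)^{(n)}=\gamma_n(x|_n,y|_n)$ for $n\ge 1$.

**The first levels.** We have $\dim X_{n+1}=\dim X_n+\dim Y_n$ and the same for $Y$, so $\dim X_n=\dim Y_n=2^n$. At level $1$, after identifying $F^*$ with $F$, we have $X_1=Y_1=F^2$, $W_1=F$ and $\gamma_1((x,\eta),(y,\xi))=\eta y+\xi x$. At level $2$ the dimensions are $4,4,2$.

**A group from the tower.** Let $H_n=X_n\times Y_n\times W_n$ with
$$(x,y,w)(x',y',w')=\big(x+x',\ y+y',\ w+w'+\beta_n(x,y')\big). \tag{3}$$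
This is associative: in a triple product, either bracketing gives the third coordinate $w+w'+w''+\beta_n(x,y')+\beta_n(x,y'')+\beta_n(x',y'')$. The identity is $(0,0,0)$, and $(x,y,w)^{-1}=(-x,-y,-w+\beta_n(x,y))$, since $\beta_n(x,y)+\beta_n(x,-y)=0$. So $H_n$ is a group of order $p^{2^{n+1}+n}$: it is $F\times F$ for $n=0$, and it has order $p^5$ for $n=1$. The projections $H_{n+1}\to H_n$ are surjective homomorphisms. Put
$$H=\varprojlim H_n=X\times Y\times W,$$
with multiplication (3), using $\beta$. The subgroup $W=0\times 0\times W$ is central. For $g=(x,y,w)$ and $h=(x',y',w')$, the products $gh$ and $hg$ differ only in the third coordinate, by $\beta(x,y')-\beta(x',y)$. Hence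
$$[g,h]=(hg)^{-1}gh=\big(0,0,\ \beta(x,y')-\beta(x',y)\big). \tag{4}$$

This group is built to have two properties that pull in opposite directions. It is far from commutative: no subgroup of finite index is abelian. Yet it has so many automorphisms that it carries, up to automorphism, only countably many $n$-tuples for each $n$. The next section says precisely what question this answers.

## 2. Smallness and the conjecture

**Definition (profinite structure).** Let $E=\varprojlim_{i<\omega}E_i$ be the inverse limit of a countable inverse system $\langle E_i,f_{ji}\rangle_{i\le j<\omega}$ of finite sets, with the profinite topology. Let $\mathrm{Homeo}^0(E)$ be the group of homeomorphisms of $E$ induced by automorphisms of the system, that is, by families of bijections $g_i:E_i\to E_i$ with $f_{ji}\circ g_j=g_i\circ f_{ji}$ for all $i\le j$. It has the topology inherited from $E^E$, and it is a closed, profinite subgroup. A *profinite structure* is a pair $(E,\mathrm{Aut}^*(E))$ where $\mathrm{Aut}^*(E)$ is a closed subgroup of $\mathrm{Homeo}^0(E)$. It is *small* if for every $n<\omega$ the group $\mathrm{Aut}^*(E)$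 has only countably many orbits on $E^n$.

**Definition (small profinite group).** A *profinite group regarded as a profinite structure* is such a pair $(H,\mathrm{Aut}^*(H))$, where $H=\varprojlim_{i<\omega} H_i$ is a profinite group with a fixed presentation by finite groups $H_i$ and surjective homomorphisms, and $\mathrm{Aut}^*(H)$ is a closed subgroup of $\mathrm{Homeo}^0(H)$, taken with respect to this system, consisting of topological group automorphisms. In particular, the acting group is compact. If the pair is small, it is called a *small profinite group*.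

**Definition.** A group is *abelian-by-finite* if it has an abelian subgroup of finite index.

An infinite profinite group presented as above is uncountable, so with the trivial acting group it is not small: every point is its own orbit. Smallness demands many automorphisms. Here are two abelian examples.

**Example A ($\mathbb Z_p$ is not small).** Take $H=\mathbb Z_p=\varprojlim \mathbb Z/p^n$. A topological automorphism is determined by the image of the topological generator $1$, so it is multiplication by a unit. The full group of units has countably many orbits on $\mathbb Z_p$, namely $\{0\}$ and the sets $p^k\mathbb Z_p^\times$. On pairs things go wrong: if a unit $u$ sends $(1,t)$ to $(1,t')$, then $u=1$ and $t=t'$. So the pairs $(1,t)$ lie in uncountably many orbits, and $\mathbb Z_p$ is not small for any choice of acting group. The condition on all $n$ matters.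

**Example B (a small one, for $n=1$).** Take $W=F^{\{1,2,\dots\}}=\varprojlim F^n$. Let $U$ be the group of sequences $c=(c_n)$, $c_n\in GL(W_n)$, with
$$c_{n+1}(w,t)=\big(c_nw,\ t+\lambda_{n+1}(w)\big),\qquad \lambda_{n+1}\in W_n^*. \tag{5}$$
The functionals $\lambda_1,\lambda_2,\dots$ may be chosen arbitrarily ($\lambda_1$ is $0$, because $W_0=0$). If $c,c'\in U$ have functionals $\lambda,\lambda'$, then $c'c$ has functionals $\lambda_{n+1}+\lambda_{n+1}'\circ c_n$, and $c^{-1}$ has functionals $-\lambda_{n+1}\circ c_n^{-1}$. So $U$ is a group. Let $w\ne 0$ have its first nonzero coordinate $t$ at index $q$. Then $cw$ also has its first nonzero coordinate at index $q$, with value $t$. For $n\ge q$ the value $\lambda_{n+1}(w|_n)$ is arbitrary, so all later coordinates can be changed at will. The orbits on $W$ are therefore $\{0\}$ and one orbit for each pair $(q,t)$ with $t\in F\setminus\{0\}$: countably many. Lemma 5 below extends this to tuples.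

**Conjecture (Newelski).** If $(H,\mathrm{Aut}^*(H))$ is a profinite group regarded as a profinite structure, and it is small, then $H$ is abelian-by-finite.

The problem is taken from "Some Model Theory Of Polish Structures". The answer is that the conjecture is false, and the group of Section 1 refutes it.

**Theorem 1.** For every prime $p$ there is a small profinite group $(H,\mathrm{Aut}^*(H))$ such that $H$ is not abelian-by-finite.

**Theorem 2.** The pair in Theorem 1 can be chosen so that, in addition:

1. $H$ is nilpotent of class 2, of exponent $p$ if $p>2$ and exponent $4$ if $p=2$, and $\mathrm{Aut}^*(H)$ is pro-$p$.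
2. For every finite-index subgroup $K\le H$ (closed or not), $[K,K]$ is infinite and $C_H(K)=Z(H)$, which has infinite index in $H$. So no finite-index subgroup is finite-by-abelian or center-by-finite. If $K$ is open, then $[K,K]$ is open in $Z(H)$.
3. There are $g_1,g_2,\dots\in H$ such that each $C_H(g_1,\dots,g_{k+1})$ has infinite index in $C_H(g_1,\dots,g_k)$.
4. The same set with the same acting group carries the structure of a small profinite associative ring $R$ with $R^3=0$ in which no additive subgroup of finite index has zero multiplication. In particular $R$ has no open null ideal.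

## 3. Products of Heisenberg groups remember supports

Before using duals, try the cheapest candidate. Let $G$ be the Heisenberg group $F\times F\times F$ with $(x,y,w)(x',y',w')=(x+x',y+y',w+w'+xy')$, and let $P=\prod_{i\ge1}G$, presented as $\varprojlim G^n$. It corresponds to replacing $\beta$ by coordinatewise multiplication $F^\omega\times F^\omega\to F^\omega$. It is not abelian-by-finite: the closure of an abelian subgroup of finite index would be an abelian open subgroup, so it would contain $\prod_{i>n}G$ for some $n$, which is not abelian. Is it small for some acting group?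

It is not. Let $M_n=\ker(P\to G^n)$. Every automorphism in $\mathrm{Homeo}^0(P)$ that respects the group structure maps each $M_n$ onto itself. For $h=(h_1,h_2,\dots)\in P$ and $n\ge1$, the elements of $M_{n-1}$ have arbitrary $n$-th coordinate and trivial earlier coordinates, so
$$[h,M_{n-1}]\not\subseteq M_n\iff h_n\notin Z(G).$$
The left side is preserved when an automorphism is applied to $h$. So the set $\{n:h_n\notin Z(G)\}$ is an invariant of the orbit of $h$. Every set of positive integers occurs, so there are uncountably many orbits already on $P$ itself.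

A second look shows what is missing. The central points of any candidate must themselves fall into countably many orbits, so the acting group has to move the center, say as in (5). But if $c$ changes the $(n+1)$-st central coordinate by $\lambda_{n+1}$ of the earlier ones, the maps on the $x$- and $y$-coordinates must change the form $\gamma_{n+1}$ by $\lambda_{n+1}\circ\beta_n$. For coordinatewise multiplication, $\gamma_{n+1}=st$ with new coordinates $s,t\in F$. If we send $s\mapsto s+\rho(x)$ and $t\mapsto t+\sigma(y)$, where $x,y$ are the old coordinates, then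
$$st\ \mapsto\ st+s\,\sigma(y)+t\,\rho(x)+\rho(x)\sigma(y).$$
The terms $s\,\sigma(y)$ and $t\,\rho(x)$ cannot be cancelled, so $\rho=\sigma=0$, and the form does not change at all. New coordinates meet only new coordinates, and there is no room to adjust.

In the form (1), new coordinates meet only *old* coordinates. Replacing $\eta$ by $\eta+\rho(x)$ changes $\gamma_{n+1}$ by $\rho(x)(y)$, and since $\rho(x)$ may be any functional on $Y_n$, this change can be any bilinear form in $(x,y)$ whatsoever, with no unwanted terms. The same holds on the other side. So the required change $\lambda_{n+1}\circ\beta_n$ can be made, and it can be split between the two sides in any way we like. This freedom of splitting is the engine of the proof.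

**The smallest case.** Consider pairs $(a,b)$ of maps lifting the identity from level $0$ to level $1$ and preserving $\gamma_1$. Write $a(x,\eta)=(x,e\eta+rx)$ and $b(y,\xi)=(y,e'\xi+sy)$. Then
$$\gamma_1(a(x,\eta),b(y,\xi))=e\eta y+e'\xi x+(r+s)xy,$$
so $\gamma_1$ is preserved exactly when $e=e'=1$ and $s=-r$. Such a pair sends $(1,\eta)$ to $(1,\eta+r)$ and $(1,\xi)$ to $(1,\xi-r)$. So $(1,\eta),(1,\xi)$ can be moved to $(1,\eta'),(1,\xi')$ if and only if $\eta+\xi=\eta'+\xi'$, that is, if and only if the value of $\gamma_1$ is the same. The evident obstruction is the only one. Lemma 3 says this at every level.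

## 4. The group that acts on the tower

Keep $U$ as in (5), and for $m<\omega$ let
$$U_m=\{c\in U: c_m=\mathrm{id}\},$$
that is, $\lambda_n=0$ for $n\le m$. Let $A$ be the set of sequences $\alpha=(a_n,b_n,c_n)_{n<\omega}$ such that $a_n\in GL(X_n)$ and $b_n\in GL(Y_n)$ are compatible with the projections, $a_0=b_0=\mathrm{id}$, $(c_n)\in U$, and
$$\beta_n(a_nx,b_ny)=c_n\beta_n(x,y)\qquad(x\in X_n,\ y\in Y_n,\ n<\omega). \tag{6}$$

We check that $(H,A)$ is a profinite group regarded as a profinite structure.

- $A$ is closed under products and inverses, by (6) and because $U$ is a group. Each defining condition involves only finitely many levels, so $A$ is a closed subgroup of $\prod_n GL(X_n)\times GL(Y_n)\times GL(W_n)$, a product of finite groups. Hence $A$ is compact.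
- By (6) and the formula (3), each map $(x,y,w)\mapsto(a_nx,b_ny,c_nw)$ is an automorphism of $H_n$. These maps are compatible with the projections. So $A$ acts on $H$ by topological group automorphisms that lie in $\mathrm{Homeo}^0(H)$.
- The action is faithful, because $H\to H_n$ is onto, so the map on $H$ determines the map on each $H_n$.
- For fixed $h\in H$, the level-$n$ image of $\alpha h$ depends only on $(a_n,b_n,c_n)$. So $A\to H^H$ is continuous, and its image is compact, hence closed in $\mathrm{Homeo}^0(H)$.

We put $\mathrm{Aut}^*(H)=A$, identified with its image.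

## 5. Lifting one level with prescribed values

**What this section is for.** We want to build elements of $A$ level by level, sending given vectors to given vectors. The next lemma is one step up: a triple $(a,b,c)$ at level $n$ is given, $c$ is extended by $\lambda$, and we ask when $a,b$ extend with prescribed values on finitely many vectors.

**Lemma 3.** Let $a\in GL(X_n)$, $b\in GL(Y_n)$, $c\in GL(W_n)$ satisfy $\beta_n(ax,by)=c\beta_n(x,y)$ for all $x,y$. Let $\lambda\in W_n^*$ and $c^+(w,t)=(cw,t+\lambda(w))$. For $i\le k$ let $\hat x_i=(x_i,\eta_i)$ and $\hat x_i'=(ax_i,\eta_i')$ be in $X_{n+1}$, and for $j\le l$ let $\hat y_j=(y_j,\xi_j)$ and $\hat y_j'=(by_j,\xi_j')$ be in $Y_{n+1}$. Suppose that $x_1,\dots,x_k$ are linearly independent in $X_n$, that $y_1,\dots,y_l$ are linearly independent in $Y_n$, and that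
$$\gamma_{n+1}(\hat x_i',\hat y_j')=\gamma_{n+1}(\hat x_i,\hat y_j)+\lambda(\beta_n(x_i,y_j))\qquad\text{for all }i,j. \tag{7}$$
Then there are $a^+\in GL(X_{n+1})$ and $b^+\in GL(Y_{n+1})$ lifting $a,b$ such that $\beta_{n+1}(a^+u,b^+v)=c^+\beta_{n+1}(u,v)$ for all $u,v$, and $a^+\hat x_i=\hat x_i'$, $b^+\hat y_j=\hat y_j'$ for all $i,j$.

*Proof.*

**Step 1: a family of lifts, one for each bilinear form.** The purpose is to obtain many lifts of $(a,b,c)$, forgetting the prescribed vectors for now. Let $R$ be any bilinear form on $X_n\times Y_n$, and split $\lambda\circ\beta_n=R+S$, that is, put $S=\lambda\circ\beta_n-R$. Since $a,b$ are invertible, we can define linear maps $\rho:X_n\to Y_n^*$ and $\sigma:Y_n\to X_n^*$ by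
$$\rho(x)(by)=R(x,y),\qquad \sigma(y)(ax)=S(x,y).$$
Let
$$a^+(x,\eta)=\big(ax,\ \eta\circ b^{-1}+\rho(x)\big),\qquad b^+(y,\xi)=\big(by,\ \xi\circ a^{-1}+\sigma(y)\big).$$
These are block triangular with invertible diagonal blocks, so they are bijective, and they lift $a$ and $b$. Now compute with (1):
$$\gamma_{n+1}\big(a^+(x,\eta),b^+(y,\xi)\big)=\big(\eta\circ b^{-1}+\rho(x)\big)(by)+\big(\xi\circ a^{-1}+\sigma(y)\big)(ax)$$
$$=\eta(y)+R(x,y)+\xi(x)+S(x,y)=\gamma_{n+1}\big((x,\eta),(y,\xi)\big)+\lambda(\beta_n(x,y)).$$
This is the last coordinate of $c^+\beta_{n+1}((x,\eta),(y,\xi))$. The coordinates at level $n$ agree by the hypothesis on $a,b,c$. So $\beta_{n+1}(a^+u,b^+v)=c^+\beta_{n+1}(u,v)$ holds for *every* choice of $R$.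

**Step 2: the prescribed values as conditions on $R$.** The purpose is to translate $a^+\hat x_i=\hat x_i'$ and $b^+\hat y_j=\hat y_j'$. The first says $\eta_i\circ b^{-1}+\rho(x_i)=\eta_i'$. Evaluating at $by$ for $y\in Y_n$, it becomes
$$R(x_i,y)=r_i(y):=\eta_i'(by)-\eta_i(y)\qquad(y\in Y_n). \tag{8}$$
The second says $\xi_j\circ a^{-1}+\sigma(y_j)=\xi_j'$. Evaluating at $ax$ gives $\xi_j(x)+\lambda(\beta_n(x,y_j))-R(x,y_j)=\xi_j'(ax)$, that is,
$$R(x,y_j)=s_j(x):=\lambda(\beta_n(x,y_j))-\xi_j'(ax)+\xi_j(x)\qquad(x\in X_n). \tag{9}$$
Here $r_i\in Y_n^*$ and $s_j\in X_n^*$.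

**Step 3: existence of $R$.** Extend $x_1,\dots,x_k$ to a basis $(e_\mu)$ of $X_n$ and $y_1,\dots,y_l$ to a basis $(f_\nu)$ of $Y_n$. A bilinear form is determined by an arbitrary matrix of values $R(e_\mu,f_\nu)$. Conditions (8) prescribe the rows with $e_\mu=x_i$, and conditions (9) prescribe the columns with $f_\nu=y_j$. The only possible conflict is at the entries $(x_i,y_j)$, so $R$ exists as soon as $r_i(y_j)=s_j(x_i)$ for all $i,j$. The remaining entries can be set to $0$. Written out, $r_i(y_j)=s_j(x_i)$ says
$$\eta_i'(by_j)+\xi_j'(ax_i)=\eta_i(y_j)+\xi_j(x_i)+\lambda(\beta_n(x_i,y_j)),$$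
and by (1) this is exactly (7). $\square$

Linear independence is used only in Step 3, where the $x_i$ and $y_j$ have to be parts of bases.

## 6. Extending through all levels

**What this section is for.** Iterating Lemma 3 reduces the question "are these tuples conjugate under $A$?" to a question about the group $U$ acting on $W$ alone.

**Proposition 4.** Let $m<\omega$. Let $u_1,\dots,u_k\in X$ and $v_1,\dots,v_l\in Y$ be such that $(u_i|_m)_i$ and $(v_j|_m)_j$ are linearly independent in $X_m$ and $Y_m$. Let $u_i'\in X$, $v_j'\in Y$ with $u_i'|_m=u_i|_m$ and $v_j'|_m=v_j|_m$, and let $w_s,w_s'\in W$ for $s\le r$. If some $c\in U_m$ satisfies $c\beta(u_i,v_j)=\beta(u_i',v_j')$ and $cw_s=w_s'$ for all $i,j,s$, then some $\alpha=(a,b,c)\in A$ satisfies $au_i=u_i'$, $bv_j=v_j'$ and $cw_s=w_s'$ for all $i,j,s$.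

*Proof.* The sequence $c$ is given, with functionals $\lambda_n$. We construct $a_n,b_n$.

**Step 1: levels up to $m$.** Put $a_n=b_n=\mathrm{id}$ for $n\le m$. Since $c_n=\mathrm{id}$ for $n\le m$, condition (6) holds there. Also $a_n(u_i|_n)=u_i'|_n$ and $b_n(v_j|_n)=v_j'|_n$, because the tuples agree at level $m$.

**Step 2: from level $n\ge m$ to level $n+1$.** Suppose that $a_n,b_n$ are constructed, satisfy (6), and send $u_i|_n$ to $u_i'|_n$ and $v_j|_n$ to $v_j'|_n$. The vectors $u_i|_n$ are independent, because their images at level $m\le n$ are, and the same holds for the $v_j|_n$. The $(n+1)$-st coordinate of $cz$ is $z^{(n+1)}+\lambda_{n+1}(z|_n)$. So comparing $(n+1)$-st coordinates in $c\beta(u_i,v_j)=\beta(u_i',v_j')$ gives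
$$\gamma_{n+1}(u_i'|_{n+1},v_j'|_{n+1})=\gamma_{n+1}(u_i|_{n+1},v_j|_{n+1})+\lambda_{n+1}\big(\beta_n(u_i|_n,v_j|_n)\big).$$
This is (7) for $\hat x_i=u_i|_{n+1}$, $\hat x_i'=u_i'|_{n+1}$, $\hat y_j=v_j|_{n+1}$, $\hat y_j'=v_j'|_{n+1}$. Lemma 3 provides $a_{n+1},b_{n+1}$ lifting $a_n,b_n$, satisfying (6), and with the required values.

The resulting sequence $\alpha=(a_n,b_n,c_n)_n$ lies in $A$ and has the required properties. $\square$

**Example.** Take $k=1$, $l=0$, $r=0$ and $c=\mathrm{id}$: if $u,u'\in X$ agree at a level $m$ with $u|_m\neq0$, then they are conjugate under $A$. So $A$ has countably many orbits on $X$. The supports that spoiled the product of Heisenberg groups are gone: once $u$ is nonzero at some level, its later coordinates carry no invariant.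

## 7. Orbits of unitriangular maps on tuples of sequences

**What this section is for.** In Proposition 4 one and the same $c$ has to move all the $\beta(u_i,v_j)$ and all the $w_s$ at once. So we need Example B for tuples, and for the subgroups $U_m$.

**Lemma 5.** For all $m,N<\omega$, the group $U_m$ has countably many orbits on $W^N$.

*Proof.* Let $\bar w=(w_1,\dots,w_N)\in W^N$. For $n\ge1$ collect the $n$-th coordinates into one vector $\bar w^{(n)}=(w_1^{(n)},\dots,w_N^{(n)})\in F^N$, and let
$$L_n=\mathrm{span}\big(\bar w^{(1)},\dots,\bar w^{(n)}\big)\le F^N .$$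

**Step 1: which changes are possible in coordinate $n+1$.** An element $c\in U$ changes the $(n+1)$-st coordinates by $\big(\lambda_{n+1}(w_s|_n)\big)_{s\le N}$. A functional on $W_n=F^n$ has the form $\lambda=\sum_{q\le n}\mu_q\,\mathrm{pr}_q$, where $\mathrm{pr}_q$ is the $q$-th coordinate function, and then
$$\big(\lambda(w_s|_n)\big)_{s\le N}=\sum_{q\le n}\mu_q\,\bar w^{(q)} .$$
As $\lambda$ varies, this takes every value in $L_n$.

**Step 2: kill all late coordinates.** The increasing chain $L_0\le L_1\le\cdots$ lives in the finite space $F^N$, so there is $M\ge m$ with $L_n=L_M$ for all $n\ge M$. Put $\lambda_{n+1}=0$ for $n<M$. For $n\ge M$ we have $\bar w^{(n+1)}\in L_{n+1}=L_n$, so by Step 1 we can choose $\lambda_{n+1}$ with $\big(\lambda_{n+1}(w_s|_n)\big)_s=-\bar w^{(n+1)}$. Since $\lambda_n=0$ for $n\le M$ and $m\le M$, this defines $c\in U_m$. All coordinates of $cw_1,\dots,cw_N$ of index greater than $M$ vanish.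

So every orbit meets the set of $N$-tuples of eventually zero sequences, which is countable. $\square$

## 8. Counting orbits on $H^n$

**Proposition 6.** $(H,A)$ is small.

*Proof.* The plan is to attach to each tuple a piece of data from a countable set, so that tuples with the same data are conjugate.

**Step 1: the data.** Let $\bar h=(h_1,\dots,h_n)\in H^n$ with $h_s=(x_s,y_s,w_s)$. The $x_s$ may be dependent, so choose a basis $u_1,\dots,u_k$ of $\mathrm{span}(x_1,\dots,x_n)\le X$ and a basis $v_1,\dots,v_l$ of $\mathrm{span}(y_1,\dots,y_n)\le Y$, and write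
$$x_s=\sum_iP_{si}u_i,\qquad y_s=\sum_jQ_{sj}v_j$$
with matrices $P,Q$ over $F$. The two spans are finite sets, so for some $m$ the projections to $X_m$ and $Y_m$ are injective on them. Then $(u_i|_m)_i$ and $(v_j|_m)_j$ are linearly independent. Attach to $\bar h$ (with one choice of these items for each $\bar h$) the data
$$\Big(k,\ l,\ m,\ P,\ Q,\ (u_i|_m)_i,\ (v_j|_m)_j,\ \text{the }U_m\text{-orbit of }\big((\beta(u_i,v_j))_{i,j},(w_s)_s\big)\in W^{kl+n}\Big).$$

**Step 2: countably many data.** The first five entries are integers and finite matrices over $F$. The next two lie in finite sets once $k,l,m$ are fixed. The last has countably many possible values, by Lemma 5 with $N=kl+n$.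

**Step 3: equal data give conjugate tuples.** Suppose that $\bar h$ and $\bar h'$ have the same data, with bases $u_i,v_j$ and $u_i',v_j'$. Then $u_i|_m=u_i'|_m$ and $v_j|_m=v_j'|_m$, and some $c\in U_m$ satisfies $c\beta(u_i,v_j)=\beta(u_i',v_j')$ and $cw_s=w_s'$ for all $i,j,s$. Proposition 4 gives $\alpha=(a,b,c)\in A$ with $au_i=u_i'$, $bv_j=v_j'$ and $cw_s=w_s'$. Since $P$ and $Q$ agree and $a,b$ are linear, $ax_s=\sum_iP_{si}u_i'=x_s'$ and $by_s=\sum_jQ_{sj}v_j'=y_s'$. So $\alpha h_s=h_s'$ for all $s$.

Hence $A$ has countably many orbits on $H^n$, for every $n$. $\square$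

## 9. Solving $\beta(x,y)=z$, and large commutator subgroups

**What this section is for.** We show that $\beta$ stays as nontrivial as possible deep in the tower. The duals help again: a new functional $\xi\in X_n^*$ can take any values on independent vectors.

**Lemma 7.** Let $x_1,\dots,x_k\in X$ with $(x_i|_m)_i$ linearly independent in $X_m$, and let $z_1,\dots,z_k\in W$ with $z_i|_m=0$. Then there is $y\in Y$ with $y|_m=0$ and $\beta(x_i,y)=z_i$ for all $i$. The statement with the roles of $X$ and $Y$ exchanged also holds.

*Proof.* Start with $y|_m=0$. Whatever the higher levels of $y$ are, $\beta(x_i,y)|_m=\beta_m(x_i|_m,0)=0=z_i|_m$. Now let $n\ge m$ and let $y|_n$ be given. Put $y|_{n+1}=(y|_n,\xi)$ with $\xi\in X_n^*$ to be found. Writing $x_i|_{n+1}=(x_i|_n,\eta_i)$, we need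
$$\eta_i(y|_n)+\xi(x_i|_n)=z_i^{(n+1)}\qquad\text{for all }i.$$
The vectors $x_i|_n$ are independent, because they are independent at level $m\le n$. So a functional $\xi$ with the values $\xi(x_i|_n)=z_i^{(n+1)}-\eta_i(y|_n)$ exists. The construction of the tower is symmetric in $X$ and $Y$, so the same argument proves the exchanged statement. $\square$

Let $N_m=\ker(H\to H_m)=\{(x,y,w):x|_m=0,\ y|_m=0,\ w|_m=0\}$. These subgroups form a basis of neighborhoods of the identity.

**Claim 8.** $[N_m,N_m]\supseteq\{(0,0,z):z|_{m+1}=0\}$, and the right side is open in $W$ and infinite.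

*Proof.* Since $Y_m^*\neq0$, there is a nonzero vector $(0,\eta)\in X_{m+1}$. Lift it to some $x\in X$. Then $x|_m=0$ and $x|_{m+1}\ne0$. Let $z\in W$ with $z|_{m+1}=0$. Lemma 7 with $k=1$ at level $m+1$ gives $y\in Y$ with $y|_{m+1}=0$ and $\beta(x,y)=z$. Both $(x,0,0)$ and $(0,y,0)$ lie in $N_m$, and by (4) their commutator is $(0,0,z)$. The set on the right is the kernel of $W\to W_{m+1}$, so it is open, and it is infinite. $\square$

*Proof of Theorem 1.* By Section 4 and Proposition 6, $(H,A)$ is a small profinite group. Suppose that $B\le H$ is abelian of finite index. Its closure $\overline B$ is a subgroup of finite index, and it is abelian because the commutator map is continuous and equals $1$ on the dense subset $B\times B$ of $\overline B\times\overline B$. A closed subgroup of finite index is open, because its complement is a finite union of closed cosets. So $\overline B\supseteq N_m$ for some $m$, and $[N_m,N_m]=1$. This contradicts Claim 8. $\blacksquare$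

Hence Newelski's conjecture is false.

## 10. Exponent, centralizers, and the associated ring

We prove Theorem 2 for the same pair $(H,A)$.

### Part 1: class, exponent, and the acting group

**Step 1: class and exponent.** By (4), $[H,H]\le W$, which is central, and $[H,H]\neq1$ by Claim 8. So the class is exactly 2. By induction on $k$,
$$(x,y,w)^k=\Big(kx,\ ky,\ kw+\tbinom k2\beta(x,y)\Big), \tag{10}$$
since multiplying the $k$-th power by $(x,y,w)$ on the right adds $w+k\beta(x,y)$ to the third coordinate, and $\binom k2+k=\binom{k+1}2$. If $p>2$, then $p$ divides $\binom p2$, so the exponent divides $p$, and it is $p$ because $H\neq1$. If $p=2$, then $\binom42=6$ is even, so the exponent divides $4$. It is not $2$, because $(x,y,w)^2=(0,0,\beta(x,y))$ and $\beta\ne0$.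

**Step 2: $A$ is pro-$p$.** We show by induction on $n$ that for every $\alpha\in A$ the maps $a_n,b_n,c_n$ have $p$-power order. For $c_n$ this holds because by (5) it is unitriangular over $F=\mathbb F_p$. For $n=0$ we have $a_0=b_0=\mathrm{id}$.

Now pass from $n$ to $n+1$. The map $a_{n+1}$ lifts $a_n$, so it preserves the kernel $\{(0,\eta):\eta\in Y_n^*\}$ of $X_{n+1}\to X_n$. Write $a_{n+1}(0,\eta)=(0,\eta')$. For $y\in Y_n$, write $b_{n+1}(y,0)=(b_ny,\xi')$. The last coordinate of (6) at level $n+1$, applied to $(0,\eta)$ and $(y,0)$, says
$$\eta'(b_ny)+\xi'(0)=\eta(y)+\lambda_{n+1}(\beta_n(0,y))=\eta(y).$$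
So $\eta'=\eta\circ b_n^{-1}$. Thus $a_{n+1}$ acts on the kernel as $\eta\mapsto\eta\circ b_n^{-1}$ and on the quotient $X_n$ as $a_n$, both of $p$-power order. Hence some $p$-power $q$ makes $a_{n+1}^q$ trivial on both. The automorphisms of $X_{n+1}$ that are trivial on the kernel and on the quotient are the maps $(x,\eta)\mapsto(x,\eta+\varphi(x))$ with $\varphi$ linear, and they form an elementary abelian $p$-group. So $a_{n+1}^{qp}=\mathrm{id}$. For $b_{n+1}$ the same computation with the roles exchanged shows that it acts on the kernel of $Y_{n+1}\to Y_n$ as $\xi\mapsto\xi\circ a_n^{-1}$ and on the quotient as $b_n$, so it too has $p$-power order.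

Therefore the image of $A$ at level $n$, a finite group of triples $(a_n,b_n,c_n)$, has only elements of $p$-power order, and by Cauchy's theorem it is a $p$-group. Level $n$ determines the lower levels, and $A$ is compact, so $A$ is the inverse limit of these images. Hence $A$ is pro-$p$. The map from $A$ onto its image in $\mathrm{Homeo}^0(H)$ is a continuous bijective homomorphism from a compact group to a Hausdorff group, so it is an isomorphism of topological groups, and $\mathrm{Aut}^*(H)$ is pro-$p$.

### Part 2: all finite-index subgroups

Let $K\le H$ have finite index. Then $\overline K$ is closed of finite index, hence open, and contains some $N_m$.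

**Step 1: $[K,K]$ is infinite.** A commutator of two elements of $\overline K$ is a limit of commutators of elements of $K$, so it lies in the closed subgroup $\overline{[K,K]}$. Hence $[\overline K,\overline K]\subseteq\overline{[K,K]}$. If $[K,K]$ were finite, it would be closed, so $[N_m,N_m]\subseteq[\overline K,\overline K]\subseteq[K,K]$ would be finite, contradicting Claim 8. Consequently $K$ is not finite-by-abelian: if $E$ were a finite normal subgroup of $K$ with $K/E$ abelian, then $[K,K]\le E$ would be finite.

**Step 2: $C_H(K)=Z(H)=W$.** A centralizer of an element is closed, so $C_H(K)=C_H(\overline K)\le C_H(N_m)$. Let $(x,y,w)\in C_H(N_m)$. If $x\neq0$, choose $m'\ge m$ with $x|_{m'}\neq0$. Lemma 7 gives $y'$ with $y'|_{m'}=0$ and $\beta(x,y')\neq0$. By (4), $(x,y,w)$ does not commute with $(0,y',0)\in N_m$, a contradiction. So $x=0$. Symmetrically, if $y\ne0$, choose $m'\ge m$ with $y|_{m'}\neq0$ and then $x'$ with $x'|_{m'}=0$ and $\beta(x',y)\neq0$. The commutator of $(x,y,w)$ with $(x',0,0)\in N_m$ is $(0,0,-\beta(x',y))\neq 1$, a contradiction. Hence $C_H(K)\le W$. Since $W\le Z(H)\le C_H(K)$,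 we get $C_H(K)=Z(H)=W$. It has infinite index in $H$, because $H/W\cong X\times Y$ is infinite.

**Step 3: $K$ is not center-by-finite.** We have $Z(K)=K\cap C_H(K)=K\cap W$. Since $|H:W|=\infty$, also $|H:K\cap W|=|H:K|\cdot|K:K\cap W|$ is infinite, and $|H:K|<\infty$. So $Z(K)$ has infinite index in $K$.

**Step 4: open $K$.** If $K$ is open, then $K\supseteq N_{m}$ for some $m$. By Claim 8, the subgroup $[K,K]\le W$ contains an open subgroup of $W$. So $[K,K]$ is open in $W=Z(H)$.

### Part 3: an infinite chain of centralizers

The space $X$ is infinite-dimensional, since it maps onto each $X_n$ and $\dim X_n=2^n$. Let $x_1,x_2,\dots\in X$ be linearly independent and $g_i=(x_i,0,0)$. By (4), $[g_i,(x,y,w)]=(0,0,\beta(x_i,y))$, so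
$$C_H(g_1,\dots,g_k)=X\times\{y\in Y:\beta(x_i,y)=0\text{ for }i\le k\}\times W .$$
On this group, $(x,y,w)\mapsto\beta(x_{k+1},y)$ is a homomorphism to $W$, and its kernel is $C_H(g_1,\dots,g_{k+1})$. To see that its image is infinite, choose $m$ such that $x_1|_m,\dots,x_{k+1}|_m$ are independent. This is possible because the span of $x_1,\dots,x_{k+1}$ is finite. Apply Lemma 7 with $z_1=\dots=z_k=0$ and $z_{k+1}$ arbitrary subject to $z_{k+1}|_m=0$. The resulting $y$ satisfies $\beta(x_i,y)=0$ for $i\le k$ and $\beta(x_{k+1},y)=z_{k+1}$. So the image contains $\{z:z|_m=0\}$, and the index is infinite.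

### Part 4: the ring

On the additive group $R=X\oplus Y\oplus W=\varprojlim R_n$, with $R_n=X_n\oplus Y_n\oplus W_n$, put
$$(x,y,w)\cdot(x',y',w')=\big(0,0,\beta(x,y')\big),$$
and use $\beta_n$ on $R_n$. This is biadditive. A product has zero first and second coordinates, so multiplying it by anything, on either side, gives $0$. Hence all triple products vanish, the multiplication is associative, and $R$ is a profinite associative ring with $R^3=0$. Each $\alpha\in A$ acts additively, and by (6) it respects the multiplication, so $A$ acts by topological ring automorphisms. The underlying inverse system of sets and the acting group are the same as for $(H,A)$, so the structure is small by Proposition 6.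

Suppose that an additive subgroup $S$ of finite index had zero multiplication. By continuity, its closure also has zero multiplication, and the closure is closed of finite index, hence open. So it contains $\ker(R\to R_m)$ for some $m$. But the proof of Claim 8, with some $z\ne0$, gives $x,y$ with $x|_m=0$, $y|_m=0$ and
$$(x,0,0)\cdot(0,y,0)=(0,0,\beta(x,y))\neq0,$$
and both factors lie in $\ker(R\to R_m)$. This is a contradiction. In particular, an open null ideal would be an additive subgroup of finite index with zero multiplication, so $R$ has none. $\blacksquare$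

**Remark.** The nilpotency class 2 is the smallest possible for a counterexample, since groups of class 1 are abelian. Nothing is claimed here about whether small profinite groups must be nilpotent-by-finite or solvable-by-finite.
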